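# Ropelength and crossing number of alternating links

## 1. Antiparallel doubles of all sublinks

Let $L\subset\mathbb R^3$ be a link with components $K_1,\dots,K_k$, and give each component an integer $f_i$, its framing. Thicken $K_i$ to an embedded annulus with core $K_i$, twisted so that $K_i$ has linking number $f_i$ with a boundary circle of the annulus oriented parallel to $K_i$; the annuli are thin, hence disjoint. Orient each annulus and give its two boundary circles the boundary orientation. They run in opposite directions.

**Definition (doubles).** For $S\subseteq\{1,\dots,k\}$, $A_S$ is the oriented link formed by the boundaries of the annuli with index in $S$. In particular $A_\emptyset=\emptyset$.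

The orientation chosen on an annulus does not matter. Rotate all normal planes of $K_i$ inside a thin tube by an angle growing from $0$ to $\pi$. The annulus comes back to itself with its sides exchanged, so its boundary orientation is reversed, and nothing else has moved. This half turn can be done independently for each annulus.

We feed all $2^k$ links $A_S$ into the HOMFLY polynomial $P\in\mathbb Z[v^{\pm1},z^{\pm1}]$ of oriented links, normalized by
$$v^{-1}P_+-vP_-=zP_0,\qquad P(O)=1,$$
where $O$ is the unknot and $+,-,0$ stand for a positive crossing, a negative crossing and the oriented smoothing. The sign of a crossing is the sign of $\det(o,u)$, where $o$ and $u$ are the directions of the over- and understrand. We use the textbook facts that $P$ exists, is unchanged when all orientations are reversed, and satisfies $P(\bar M)(v,z)=P(M)(v^{-1},-z)$ for the mirror image $\bar M$. Moreover $P(M)\neq0$: at $z=v^{-1}-v$ the constant $1$ satisfies the defining relations, so $P=1$ there.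

Now reduce modulo 2. Put $\delta=(v+v^{-1})/z$, $H(M)=\delta P(M)$ mod 2 for $M\ne\emptyset$, and $H(\emptyset)=1$. The skein relation becomes
$$H_+=v^2H_-+vzH_0,\qquad H_-=v^{-2}H_++v^{-1}zH_0.\tag{1.1}$$

**Definition (the polynomial $G$).** With $a=v^{-2}$ and $w=z^2$,
$$G(L,f)=\sum_{S\subseteq\{1,\dots,k\}}H(A_S)\in\mathbb F_2[v^{\pm1},z^{\pm1}].$$
For a diagram $D$, $G(D)$ is $G$ with the blackboard framing; the framing of each component is then its self-writhe.

What is this sum for? We want to show that an alternating link with many crossings cannot be tied in a short thick rope. The sum will sit between the two sides. On one side, the exponents of $v$ in each $P(A_S)$ are limited by any diagram of $A_S$ that has few Seifert circles and small writhe, and a short rope will supply such diagrams for all $S$ simultaneously. On the other side, the sum over all $S$ obeys a skein relation that no single term obeys, and this relation will show that for a connected reduced alternating diagram with $c\ge1$ crossings the exponents of $a$ in $G$ spread over at least $c+2$.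

**Lemma 1.1.**
(a) $H(M\sqcup O)=\delta H(M)$ for a split unknot $O$.
(b) Adding a split $0$-framed unknot multiplies $G$ by $\mu=1+\delta^2=1+(a+a^{-1})w^{-1}$.
(c) Raising one $f_i$ by $1$ multiplies $G$ by $a$.
(d) $G(\bar L,-f)$ arises from $G(L,f)$ by $v\mapsto v^{-1}$.

*Proof.* (a) For $M=\emptyset$ this is $H(O)=\delta$. Otherwise put a kink in a component of $M$: both crossing choices give $M$ and the smoothing gives $M\sqcup O$, so $(v^{-1}-v)P(M)=zP(M\sqcup O)$.

(b) The double of a split $0$-framed unknot is a split two-component unlink. So the terms in which it is present sum to $\delta^2$ times those in which it is absent. Finally $\delta^2=(v^2+v^{-2})/z^2$ modulo 2.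

(c) Let $i\in S$ and let $A_S^+$ be $A_S$ with $f_i$ raised by $1$. It has one extra full twist in the $i$-th annulus. With parallel strands this twist would consist of two positive crossings; the strands are antiparallel, so both crossings are negative. Apply the second relation of (1.1) to one of them. Switching it cancels the twist and gives $A_S$. Its oriented smoothing cuts the annulus across: the annulus becomes a disk disjoint from the other annuli (the other crossing is a curl and can be undone), so its boundary is a split unknot. Hence
$$H(A_S^+)=v^{-2}H(A_S)+v^{-1}z\,\delta\,H(A_{S\setminus i})=v^{-2}H(A_S)+(1+v^{-2})H(A_{S\setminus i}).$$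
Adding $H(A_{S\setminus i})$ gives $H(A_S^+)+H(A_{S\setminus i})=v^{-2}\bigl(H(A_S)+H(A_{S\setminus i})\bigr)$. Sum over all $S\ni i$.

(d) The doubles of $(\bar L,-f)$ are the mirror images of the $A_S$. Modulo 2 the sign of $z$ is irrelevant and $\delta$ is symmetric in $v\leftrightarrow v^{-1}$. $\square$

**Example 1.2.** The unknot with framing $f$ has $G=a^f\mu$. Let us check $f=-1$ directly. The double is the positive Hopf link, and $P=v^2(v^{-1}-v)z^{-1}+vz$ by one skein step. Modulo 2, $H=\delta(v^2\delta+vz)=v^2\delta^2+v^2+1$, so $1+H=v^2(1+\delta^2)=a^{-1}\mu$, as it should be.

## 2. Thickness, ropelength and the theorems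

A realization of a link type is a disjoint union of simple closed $C^{1,1}$ curves $\gamma$ of that type, parametrized by arc length, so that $\gamma'$ is Lipschitz.

**Definition (ropelength).** The thickness $\tau$ of a realization is the supremum of the radii $r$ for which the normal disks of radius $r$ centered at the points of the curves are pairwise disjoint. For realizations of length $\ell$ and thickness $\tau>0$, $\mathrm{Rop}(L)=\inf \ell/\tau$.

A round circle of radius $1$ has thickness $1$, since normal disks of radius $r<1$ are disjoint and all those of radius $r>1$ contain the center. So $\mathrm{Rop}\le2\pi$ for the unknot.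

The crossing number $\mathrm{Cr}(L)$ is the least number of crossings in a diagram of $L$. A diagram is alternating if over- and undercrossings alternate along each component, and a link is alternating if it has such a diagram. The question, taken from the report "Knot Theory Informed by Random Models and Experimental Data" (http://birs.ca/workshops//2024/24w5217/report24w5217.pdf), is whether there is an $\alpha>0$ with $\mathrm{Rop}(L)\ge\alpha\,\mathrm{Cr}(L)$ for all alternating links $L$. For alternating knots this is known.

**Theorem 2.1.** For every alternating link $L$, with any number of components, $\mathrm{Rop}(L)\ge10^{-12}\,\mathrm{Cr}(L)$.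

For the general form we need states. At a crossing, the *$A$-smoothing* is the one for which a traveler arriving on the overstrand turns left; a traveler arriving on the understrand then turns right. The *$B$-smoothing* is the other one. At a positive self-crossing the $A$-smoothing is the oriented smoothing: if the overstrand runs up and the understrand runs to the left, the traveler coming up turns left, following the orientations. At a negative self-crossing the $A$-smoothing is not the oriented one. Smoothing all crossings in the way $A$ (or $B$) gives the state $s_A$ (or $s_B$), a family of $|s_A|$ (or $|s_B|$) disjoint circles. Let $\mathbb G_A(D)$ be the graph with the circles of $s_A$ as vertices and the crossings as edges, each joining the circles that contain its two smoothing arcs; similarly $\mathbb G_B(D)$.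

**Definition (adequate, Turaev genus).** $D$ is adequate if neither $\mathbb G_A(D)$ nor $\mathbb G_B(D)$ has a loop. For connected $D$ with $c$ crossings, $g_T(D)$ is defined by $2-2g_T=|s_A|+|s_B|-c$.

In the two-crossing alternating diagram of the Hopf link both states have two circles, both graphs are a double edge, and $g_T=0$. If we switch one crossing, each state has one circle, each graph has one vertex with two loops, and $g_T=1$; this diagram is not adequate.

**Theorem 2.2.** $G(L,f)$ lies in $\mathbb F_2[a^{\pm1},w^{\pm1}]$. By Lemma 1.1(c) its $a$-span $\mathrm{sp}(L)$ (set to $0$ if $G=0$) does not depend on $f$.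
1. $\mathrm{Rop}(L)\ge10^{-12}\,\mathrm{sp}(L)$ for every link $L$.
2. If $L$ has an adequate diagram $D$, then $\mathrm{sp}(L)\ge|s_A|+|s_B|$, hence $\mathrm{Rop}(L)\ge10^{-12}(|s_A|+|s_B|)$. For connected $D$ with $c$ crossings this reads $\mathrm{Rop}(L)\ge10^{-12}(c+2-2g_T(D))$.
3. The linear order in Theorem 2.1 is optimal: for every $m\ge1$ there is an alternating link with $\mathrm{Cr}=2m$ and $\mathrm{Rop}\le8\pi(m+1)$.

Part 3 is the simplest family, and we do it by hand now.

*Proof of Theorem 2.2(3).* Take circles $C_0,\dots,C_m$ of radius $4$ with centers $(6k,0,0)$, where $C_k$ lies in the $xy$-plane for even $k$ and in the $xz$-plane for odd $k$.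

**The link type.** We want to see that this chain has an alternating diagram. The flat disk bounded by $C_k$ $(k\ge1)$ meets $C_{k-1}$ only at the point $(6k-2,0,0)$, transversally: the plane of the disk meets $C_{k-1}$ at $x=6k-2$ and $x=6k-10$, and only the first is within $4$ of the center. It misses the earlier circles, which lie in $x\le6k-8$. Shrinking the disk, $C_k$ is isotopic in the complement of $C_0\cup\dots\cup C_{k-1}$ to a small meridian of $C_{k-1}$. Meridians of one component are all isotopic as unoriented curves, so by induction this property determines the link type. Now draw round circles in a row in the plane, consecutive ones meeting in an upper and a lower point and all others disjoint, and let circle $k$ pass under circle $k-1$ at the lower point and over it at the upper point, for all $k\ge1$. The arc of circle $k-1$ inside circle $k$ passes once through the disk bounded by circle $k$, so this diagram has the same property. At a middle circle, the crossings (left lower, left upper, right upper, right lower) read under, over, under, over; an end circle has one over and one under. The diagram is alternating with $2m$ crossings. Consecutive circles have linking number $\pm1$, so in any diagram each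 of the $m$ pairs has at least two mutual crossings, and $\mathrm{Cr}=2m$.

**The thickness.** Squared distances between points of consecutive circles have the form
$$(6-4(p+q))^2+32-16p^2-16q^2,\qquad p,q\in[-1,1].$$
Let $u=p+q$. If $u\ge0$, then $p^2+q^2\le1+(u-1)^2$ by convexity (the extreme case is $\{p,q\}=\{1,u-1\}$), and the expression is at least $36-48u+16u^2+16-16(u-1)^2=36-16u\ge4$. If $u<0$ it is at least $36$. Nonconsecutive circles are at distance at least $12-8=4$. So distinct circles are at distance at least $2$, and open normal disks of radius $1$ are pairwise disjoint. The thickness is at least $1$, the length is $8\pi(m+1)$. $\square$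

## 3. Morton's window: width and center

Recall that smoothing all crossings of an oriented diagram along the orientation gives its Seifert circles, and that the writhe is the sum of the crossing signs. We use Morton's inequality (H. Morton, *Seifert circles and knot polynomials*, Math. Proc. Camb. Phil. Soc. 99 (1986) 107–109; see also Franks–Williams, Trans. AMS 303 (1987)): *for a diagram with writhe $e$ and $s$ Seifert circles, all $v$-exponents of $P$ lie in $[e-s+1,\,e+s-1]$.* For the positive Hopf link, $e=s=2$, and $P=(v-v^3)z^{-1}+vz$ indeed has exponents in $[1,3]$. There are two consequences. Since $P\ne0$, the intervals of two diagrams of the same oriented link intersect: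
$$|e_1-e_2|\le s_1+s_2-2.\tag{3.1}$$
And multiplication by $\delta$ widens the interval by one on each side:
$$\text{all }v\text{-exponents of }H(M)\text{ lie in }[e-s,\,e+s].\tag{3.2}$$

Suppose that $L$ has been realized in the cubic lattice with length $n$ (Section 6 will do this with $n=O(\ell/\tau)$). If $k=1$, then $G=1+H(A_{\{1\}})$, and apart from the constant $1$ only one window (3.2) occurs. Its width $2s$ does not involve $e$, so an upper bound on $s$ is what counts. If $k\ge2$, there is a window for every nonempty $S$, centered at $e_S$, and the lowest and highest terms of $G$ may come from different windows. Bounding the widths no longer bounds the span of the sum. We need $s_S=O(n)$ *and* $e_S=O(n)$, for one framing and all $S$.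

The first thing to try is the blackboard double of a projection of the lattice link. It controls the center perfectly: where two bands cross there are four crossings, with signs $+,-,+,-$ (Section 4 computes them), so the writhe is $0$ for every $S$. But the four edges of the small square inside such a band crossing are oriented cyclically, so the square is a Seifert circle. Thus $s$ is at least the number of crossings of the projection, and this number is not $O(n)$. For example, let $m$ be even, and use the planes $z=1,\dots,2m$: in odd planes the boundaries of the rectangles $[0,m]\times[2j,2j+1]$, in even planes those of $[2i,2i+1]\times[0,m]$, for $0\le i,j<m/2$. This is a lattice link of length $2m\cdot\frac m2\cdot2(m+1)=2m^2(m+1)$. After shifting the edges horizontally by less than $\frac18$, every long edge at $y=b$ in an odd plane crosses every long edge at $x=a$ in an even plane, for $1\le a,b\le m-1$. This gives at least $m^2(m-1)^2$ crossings: order $m^4$, against length of order $m^3$.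

The second thing to try is to push the lattice curve off itself in the lattice. If the strands of the projection are sorted by direction, we shall get $s=O(n)$. But now nothing controls the writhe, and the example shows that counting crossings does not bound it linearly.

The way out is (3.1): it says that the writhe barely depends on which diagram with few Seifert circles we use. So we use four diagrams and average. The average writhe of a lattice curve has a local formula, and it agrees up to $O(n)$ with a linking number, namely the framing. In the double the two cancel.

Sections 4 and 5 bound $\mathrm{sp}$ from below for diagrams; Sections 6 to 9 construct the window; Section 10 assembles.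

## 4. A skein relation for the sum over sublinks

**Proposition 4.1.** If $D,D'$ differ by switching one crossing and $Y,Z$ are the two (unoriented) smoothings of it, then
$$G(D)+G(D')=w\,\bigl(G(Y)+G(Z)\bigr).$$

The congruence behind this is due to L. Rudolph, Math. Proc. Camb. Phil. Soc. 107 (1990) 319–327; here is a complete proof.

**Coordinates.** This step fixes the local picture. Bands are drawn flat, following the diagram, and get the boundary orientation of the plane: the band lies on the left of its boundary strands. Around the crossing take the octagonal disk with vertices, clockwise,
$$1=(-1,2),\ 2=(1,2),\ 3=(2,1),\ 4=(2,-1),\ 5=(1,-2),\ 6=(-1,-2),\ 7=(-2,-1),\ 8=(-2,1).$$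
The band ends are N with endpoints $1,2$; E with $3,4$; S with $5,6$; W with $7,8$. The vertical band has strands $1\to6$ (down, $x=-1$) and $5\to2$ (up, $x=1$); the horizontal band has $3\to8$ (left, $y=1$) and $7\to4$ (right, $y=-1$). Odd endpoints are incoming, even ones outgoing. Let $X_+$ be the vertical band over the horizontal one, $X_-$ the reverse, and
$$Y=\{1\to4,\ 3\to2,\ 5\to8,\ 7\to6\},\qquad Z=\{1\to8,\ 7\to2,\ 3\to6,\ 5\to4\}$$
without crossings: bands NE and SW for $Y$, bands NW and SE for $Z$.

**Step 1: a functional on tangles.** We want to replace the sum over sublinks by something to which (1.1) applies inside the disk. Fix which of the components missing the disk are present. The rest of the outside consists of two band arcs pairing the ends N, E, S, W. For a set $\Gamma$ of these arcs, let $O_\Gamma$ be the outside with the arcs in $\Gamma$ *cut*: the band is replaced by two short capped fingers, one at each end. For an oriented tangle $T$ in the disk with odd ends incoming and even ends outgoing put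
$$\langle T\rangle=\sum_{\Gamma}\delta^{-|\Gamma|}H(T\cup O_\Gamma)\in\mathbb F_2(v,z).$$
It is invariant under isotopy of $T$ rel endpoints and satisfies (1.1).

*Claim: for $T\in\{X_\pm,Y,Z\}$, $\langle T\rangle$ is the sum of $H$ over all on/off choices of the components through the disk.* Such a component contains $m\ge1$ of the outside arcs. If it is not cut, it is on. If it is cut at $j\ge1$ arcs, its annulus becomes $j$ embedded disks, disjoint from everything else, whose boundaries are split unknots; by Lemma 1.1(a) they contribute $\delta^j$, and the weight is $\delta^{-j}$. So it contributes exactly as if it were off. There are $2^m-1\equiv1$ modulo 2 ways to cut it. This proves the claim.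

Summing over the choices of the components missing the disk (the same for all four tangles), it suffices to prove
$$\langle X_+\rangle+\langle X_-\rangle=z^2(\langle Y\rangle+\langle Z\rangle).\tag{4.1}$$

**Step 2: caps vanish.** This disposes of unwanted terms. Say that $T$ has a *cap* at an end if one strand joins the two endpoints of that end, is parallel to the boundary and is unlinked from the rest of $T$. *Claim: then $\langle T\rangle=0$.* Let $\alpha$ be the outside arc at that end and let $\alpha\notin\Gamma$. In $T\cup O_\Gamma$ the band $\alpha$ ends in the cap, so it retracts along itself to a finger at its other end. In $T\cup O_{\Gamma\cup\{\alpha\}}$ we have the same finger at the other end, and the cap together with the finger next to it forms a split unknot. Hence $H(T\cup O_{\Gamma\cup\{\alpha\}})=\delta H(T\cup O_\Gamma)$, and the two weighted terms are equal and cancel modulo 2.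

**Step 3: reversal with half twists.** This supplies the one symmetry that is not visible in the skein relation. Let $T^r$ be $T$ with all orientations reversed. For signs $\theta=(\theta_E)$, one for each end $E$, let $(T^r)^{(\theta)}$ be $T^r$ with a half twist of the two strands at each end $E$, one crossing of sign $\theta_E$. The half twist exchanges the two endpoints, so odd ends are incoming again. *Claim:*
$$v^{-\sum\theta_E}\,\langle (T^r)^{(\theta)}\rangle=\langle T\rangle\qquad\text{for all }\theta.\tag{4.2}$$

The left side does not depend on $\theta$. Indeed, the strands at an end are antiparallel, so the oriented smoothing of the twist crossing joins the incoming endpoint to the outgoing one of that end: it has a cap and vanishes by Step 2. So by (1.1), changing $\theta_E$ from $-$ to $+$ multiplies $\langle\cdot\rangle$ by $v^2$, and $v^{-\sum\theta_E}$ changes by $v^{-2}$.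

Now choose $\theta$ opposite at the two ends of each outside arc, so $\sum\theta_E=0$. For each $\Gamma$ reverse the whole link $T\cup O_\Gamma$; $H$ is unchanged. The outside now has the wrong orientations, and we repair it by isotopy. For an uncut band arc, rotate its middle part about its core by a half turn. This exchanges the two strands in the middle and restores the standard orientation there. Next to the two ends it leaves half twists, with the angle going from $0$ to $\pi$ near one end and from $\pi$ back to $0$ near the other; so they have opposite handedness, and as the strands are antiparallel at both, their crossings have opposite signs. Choosing the direction of rotation, we get the signs of $\theta$. For a cut arc, rotate each fingertip by a half turn, in the direction that gives the prescribed sign. Annuli missing the disk are flipped individually by the half turn of Section 1. The result is $(T^r)^{(\theta)}\cup O_\Gamma$. Hence $\langle (T^r)^{(\theta)}\rangle=\langle T\rangle$ for this $\theta$, which proves (4.2).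

**Step 4: layered tangles.** This lets us recognize tangles from combinatorial data. Call a tangle diagram *layered* if no strand crosses itself and, for some total order of the strands, higher strands pass over lower ones at all crossings. *A layered tangle is determined up to isotopy by its connections and the order.* Place the strands at different levels of (disk)$\times$(interval), joined to the endpoints by vertical segments over the distinct boundary points. Within its level each strand can be moved, independently of the others, to any other simple arc with the same endpoints. In particular, a strand joining two neighboring endpoints can be drawn as a *corner* without crossings, whatever its place in the order; and a layered tangle with the connections of $Y$ (or $Z$) is $Y$ (or $Z$), as $Y$ and $Z$ have no crossings and so are layered for every order. We write $(i\to j)>(k\to l)$ for "$i\to j$ is above $k\to l$".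

**Step 5: expanding $X_+$.** We switch the four crossings one after the other. With the vertical band over, the signs $\det(o,u)$ are

- at $(1,1)$: $o=(0,1)$, $u=(-1,0)$, sign $+$;
- at $(-1,1)$: $o=(0,-1)$, $u=(-1,0)$, sign $-$;
- at $(-1,-1)$: $o=(0,-1)$, $u=(1,0)$, sign $+$;
- at $(1,-1)$: $o=(0,1)$, $u=(1,0)$, sign $-$.

Switch in this order. By (1.1) the factors in front of the switched tangles are $v^2,v^{-2},v^2,v^{-2}$, with accumulated products $v^2,1,v^2,1$; the smoothed tangles get the coefficients $vz$, $v^2\cdot v^{-1}z=vz$, $vz$, $vz$. So
$$\langle X_+\rangle=\langle X_-\rangle+vz\bigl(\langle T_1\rangle+\langle T_2\rangle+\langle T_3\rangle+\langle T_4\rangle\bigr),\tag{4.3}$$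
where in $T_i$ the first $i-1$ crossings are switched (horizontal over), the $i$-th is smoothed and the rest are unswitched (vertical over). Following the strands:

- $T_1$. Smoothing at $(1,1)$ gives $5\to8$ and the corner $3\to2$. The remaining crossings are $1\to6$ over $5\to8$, $1\to6$ over $7\to4$, $5\to8$ over $7\to4$. So $T_1$: $(1\to6)>(5\to8)>(7\to4)$, corner $3\to2$.
- $T_2$. Smoothing at $(-1,1)$ gives $3\to6$ and the corner $1\to8$. At $(1,1)$ the strand $3\to6$ is over $5\to2$; at $(-1,-1)$, $3\to6$ is over $7\to4$; at $(1,-1)$, $5\to2$ is over $7\to4$. So $T_2$: $(3\to6)>(5\to2)>(7\to4)$, corner $1\to8$.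
- $T_3$. Smoothing at $(-1,-1)$ gives $1\to4$ and the corner $7\to6$. The strand $3\to8$ is over $5\to2$ and $1\to4$, and at $(1,-1)$, $5\to2$ is over $1\to4$. So $T_3$: $(3\to8)>(5\to2)>(1\to4)$, corner $7\to6$.
- $T_4$. Smoothing at $(1,-1)$ gives $7\to2$ and the corner $5\to4$. The strand $3\to8$ is over $7\to2$ and $1\to6$, and at $(-1,-1)$, $7\to2$ is over $1\to6$. So $T_4$: $(3\to8)>(7\to2)>(1\to6)$, corner $5\to4$.

The next two steps show $\langle T_1\rangle+\langle T_3\rangle=v^{-1}z\langle Y\rangle$ and $\langle T_2\rangle+\langle T_4\rangle=v^{-1}z\langle Z\rangle$, using (4.2). The half twists exchange $1\leftrightarrow2$, $3\leftrightarrow4$, $5\leftrightarrow6$, $7\leftrightarrow8$. A twist crossing has sign $+$ if the incoming strand is over and $-$ if the outgoing one is: at N the incoming strand has direction $(1,-1)$ and the outgoing one $(1,1)$, with $\det((1,-1),(1,1))=2>0$; the other ends follow by rotation.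

**Step 6: $T_1$ against $T_3$.** Reversing $T_1$ and relabeling, the strands become
$$\beta=(5\to2)\text{ from }1\to6,\quad\gamma=(7\to6)\text{ from }5\to8,\quad\kappa=(3\to8)\text{ from }7\to4,\quad\alpha=(1\to4)\text{ from }3\to2,$$
with $\beta>\gamma>\kappa$ at the old crossings and $\alpha$ on none of them. Choose the twist crossings according to $\beta>\gamma>\kappa>\alpha$. At N, $\alpha$ comes in and $\beta$ goes out, $\beta$ is over: $-$. At E, $\kappa$ comes in over $\alpha$: $+$. At S, $\beta$ comes in over $\gamma$: $+$. At W, $\gamma$ comes in over $\kappa$: $+$. The sum is $2$. The result is layered and $\gamma$ can be drawn as a corner, so (4.2) gives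
$$\langle T_1\rangle=v^{-2}\bigl\langle(5\to2)>(3\to8)>(1\to4),\ \text{corner }7\to6\bigr\rangle.$$
Draw $5\to2$ and $3\to8$ straight, and $1\to4$ down along $x=-1$ and then right along $y=-1$. The crossing of the top two, at $(1,1)$, is positive. Switching it gives $T_3$. Smoothing it gives the disjoint strands $3\to2$ and $5\to8$, both above $1\to4$, and the corner $7\to6$: a layered tangle with the connections of $Y$, hence $Y$. Therefore
$$\langle T_1\rangle=v^{-2}\bigl(v^2\langle T_3\rangle+vz\langle Y\rangle\bigr)=\langle T_3\rangle+v^{-1}z\langle Y\rangle.\tag{4.4}$$

**Step 7: $T_2$ against $T_4$.** Reversing $T_2$ and relabeling, the strands become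
$$\beta=(5\to4)\text{ from }3\to6,\quad\gamma=(1\to6)\text{ from }5\to2,\quad\kappa=(3\to8)\text{ from }7\to4,\quad\alpha=(7\to2)\text{ from }1\to8,$$
again with $\beta>\gamma>\kappa$ at the old crossings and $\alpha$ on none. Choose the twist crossings by $\beta>\gamma>\kappa>\alpha$. At N, $\gamma$ comes in over $\alpha$: $+$. At E, $\beta$ goes out over $\kappa$: $-$. At S, $\beta$ comes in over $\gamma$: $+$. At W, $\kappa$ goes out over $\alpha$: $-$. The sum is $0$, so
$$\langle T_2\rangle=\bigl\langle(1\to6)>(3\to8)>(7\to2),\ \text{corner }5\to4\bigr\rangle.$$
Draw $1\to6$ and $3\to8$ straight, and $7\to2$ right along $y=-1$ and then up along $x=1$. The crossing of the top two, at $(-1,1)$, is negative. Its smoothing gives $1\to8$ and $3\to6$ above $7\to2$ with the corner $5\to4$: layered with the connections of $Z$, hence $Z$. So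
$$\langle T_2\rangle=v^{-2}\bigl\langle(3\to8)>(1\to6)>(7\to2),\ \text{corner }5\to4\bigr\rangle+v^{-1}z\langle Z\rangle.$$
In the remaining tangle the crossing of the lower two, at $(-1,-1)$, is positive. Its smoothing has the disjoint strands $1\to2$ and $7\to6$, both under $3\to8$, and the corner $5\to4$. It is layered, so $1\to2$ can be drawn as a corner, i.e. it is a cap, and the term vanishes by Step 2. Switching gives $T_4$, with factor $v^2$. Hence
$$\langle T_2\rangle=\langle T_4\rangle+v^{-1}z\langle Z\rangle.\tag{4.5}$$

Insert (4.4) and (4.5) in (4.3): modulo 2, $\langle X_+\rangle+\langle X_-\rangle=vz\cdot v^{-1}z\,(\langle Y\rangle+\langle Z\rangle)$, which is (4.1). $\square$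

**Corollary 4.2.** $G(D)\in\mathbb F_2[a^{\pm1},w^{\pm1}]$ for every diagram $D$, and $G(\bar D)(a,w)=G(D)(a^{-1},w)$. A descending diagram with $k$ components and total self-writhe $e$ has $G=a^e\mu^k$.

*Proof.* A descending diagram represents the unlink, with the self-writhes as framings, so the last statement is Lemma 1.1(b),(c). Any diagram becomes descending by crossing switches, so the first statement follows from Proposition 4.1 by induction on the number of crossings. As all framings arise from the blackboard one by powers of $a$, every $G(L,f)$ lies in this ring. The mirror statement is Lemma 1.1(d). $\square$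

**Example 4.3.** Let $D$ be the two-crossing diagram of the Hopf link; its framings are $0$. Switching a crossing gives a $0$-framed unlink, with $G=\mu^2$. The smoothings are diagrams of the unknot with one crossing: the smoothing that is oriented when both crossings are positive leaves a positive kink, and the other one, oriented after reversing one component, leaves a negative kink. So
$$G(D)=\mu^2+w(a+a^{-1})\mu=w(a+a^{-1})+a^2+a^{-2}+1+(a^2+a^{-2})w^{-2}.$$
The $a$-span is $4=c+2$.

## 5. The extreme coefficients are a chromatic polynomial

In this section $c(D)$ is the number of crossings of $D$.

**Lemma 5.1.** Every monomial $a^rw^s$ of $G(D)$ satisfies $|r|+s\le c(D)$.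

*Proof.* Induction on $c(D)$. By Proposition 4.1 and induction, switching a crossing changes $G$ only by monomials with $|r|+s\le(c(D)-1)+1$. So it suffices to check one diagram with the given projection. A descending one has $G=a^e\mu^k$ with $|e|\le c(D)$, and all monomials of $\mu=1+aw^{-1}+a^{-1}w^{-1}$ have $|r|+s=0$, so those of $a^e\mu^k$ have $|r|+s\le|e|$. $\square$

Write $G(D)=\sum u_{rs}a^rw^s$ and collect the monomials on the edge $r+s=c(D)$:
$$\varphi_D(t)=\sum_r u_{r,\,c(D)-r}\,t^r.$$
By Lemma 5.1 only $r\ge0$ occurs. Comparing coefficients in Proposition 4.1 we get, for a switched crossing,
$$\varphi_D+\varphi_{D'}=\varphi_{D_A}+\varphi_{D_B},\tag{5.1}$$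
where $D_A,D_B$ are the two smoothings, with $c(D)-1$ crossings each. For the Hopf diagram of Example 4.3, $\varphi_D=t+t^2$.

Let $\mathcal P(\mathbb G;q)$ be the chromatic polynomial of a graph, which counts proper colorings with $q$ colors; it is $0$ if $\mathbb G$ has a loop, it satisfies $\mathcal P(\mathbb G)=\mathcal P(\mathbb G-e)-\mathcal P(\mathbb G/e)$ for a non-loop $e$, and for a loopless graph with $V$ vertices it is monic of degree $V$.

**Proposition 5.2.** $\varphi_D(t)=\mathcal P(\mathbb G_A(D);1+t)$ modulo 2, for every diagram $D$.

For the Hopf diagram, $\mathbb G_A$ is a double edge, $\mathcal P=q(q-1)$, and $(1+t)t=t+t^2$. A positive kink has $G=a\mu$, $\varphi=t+t^2$, and $\mathbb G_A$ a single edge; a negative kink has $G=a^{-1}\mu$, $\varphi=0$, and $\mathbb G_A$ a loop.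

*Proof.* Let $\Phi_D$ be the right side.

**Step 1: freedom to move infinity.** We shall want certain disks to be bounded. View $D$ on $S^2$ and let another face contain $\infty$. This changes neither the link type nor the self-writhes, hence not $G$; nor does it change $c(D)$ or $\mathbb G_A(D)$. So $\varphi_D$ and $\Phi_D$ stay the same.

**Step 2: $\Phi$ satisfies (5.1).** Let $D'$ be $D$ with the crossing $e$ switched, and $\mathbb G=\mathbb G_A(D)$. Suppose $e$ is not a loop of $\mathbb G$. The all-$A$ state of $D_A$ is $s_A$, so $\mathbb G_A(D_A)=\mathbb G-e$. The all-$A$ state of $D_B$ is $s_A$ with the smoothing at $e$ changed, which merges the two circles at $e$; so $\mathbb G_A(D_B)=\mathbb G/e$. The all-$A$ state of $D'$ is the same merged state, with $e$ as a loop, so $\Phi_{D'}=0$. Deletion–contraction modulo 2 gives $\Phi_D+\Phi_{D'}=\Phi_{D_A}+\Phi_{D_B}$. If $e$ is a loop of $\mathbb G$, changing the smoothing at $e$ changes the number of circles of the planar state by $\pm1$, so here the one circle at $e$ splits into two, each containing one of the new smoothing arcs. Hence $e$ is not a loop of $\mathbb G_A(D')$, and we exchange the roles of $D$ and $D'$ (then $D'_A=D_B$, $D'_B=D_A$).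

**Step 3: reduction to one crossing choice.** We use induction on $c(D)$ and, for equal $c(D)$, on the number of components. If $c(D)=0$ there are $k$ disjoint circles, $G=\mu^k$, and $\varphi_D=(1+t)^k=\Phi_D$. If some component has no crossings, it is a split $0$-framed unknot and an isolated vertex of $\mathbb G_A(D)$. It multiplies $G$ by $\mu=1+aw^{-1}+a^{-1}w^{-1}$; only $1+aw^{-1}$ has $r+s=0$, so it multiplies $\varphi$ by $1+t$; and it multiplies $\Phi$ by $1+t$. Remove it and use induction. So assume $c(D)\ge1$ and that every component has crossings. By (5.1), Step 2 and induction, $\varphi-\Phi$ is the same for all crossing choices on the given projection. It suffices to find one choice with $\varphi_D=\Phi_D=0$.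

**Step 4: a simple loop.** We look for a simple closed piece of the projection. If some component has a self-crossing, consider all sub-paths of components between the two visits of a self-crossing, and take one that is minimal under inclusion, based at $x$ say. By minimality it is a simple loop $\ell$. It leaves $x$ on one strand and returns on the other, so it uses two neighboring rays at $x$, and the other two rays lie on the same side of $\ell$. Let $B$ be the disk in $S^2$ on the other side. If there are no self-crossings, let $\ell$ be a component, which is a simple closed curve, and $B$ one of its sides. By Step 1 we may assume $\infty\notin B$. Orient $\ell$ with $B$ on its left. Let $y_1,\dots,y_m$ be the crossings on $\ell$ other than $x$, in order, starting at $x$ (or anywhere in the second case). At each $y_i$ another strand crosses $\ell$ transversally, and the part of the projection inside $B$ has exactly the ends $y_1,\dots,y_m$ on $\ell$, so $m$ is even. In the second case $m\ge2$, since every component has crossings.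

**Step 5: the case $m\ge2$.** Choose $\ell$ over at all $y_i$. *First, $\varphi_D=0$.* Shrink $\ell$ inside $B$, above everything else, to a small kink at $x$ (in the second case, to a small crossingless circle). The link type does not change. Each arc of another strand in $B$ enters and leaves $B$ under $\ell$, at two crossings of opposite signs, and the sign of $x$ is kept; so the self-writhes do not change, and $G$ does not. The new diagram has $c(D)-m$ crossings, so by Lemma 5.1 all monomials of $G(D)$ have $|r|+s<c(D)$. *Second, $\Phi_D=0$.* At $y_i$ a traveler along $\ell$ is on the overstrand and in $s_A$ turns left, into $B$. So one smoothing arc $P_i$ joins the segment of $\ell$ before $y_i$ to the inner strand at $y_i$, and the other arc $Q_i$ joins the outer strand to the segment after $y_i$. For $i<m$, $Q_i$ is connected to $P_{i+1}$ along $\ell$. Inside $B$ the state matches the $m$ inner ends without crossings, so some neighbors $y_i,y_{i+1}$ with $i<m$ are matched. Then $P_i$ is connected inside $B$ to $P_{i+1}$, and $P_{i+1}$ along $\ell$ to $Q_i$. Both smoothing arcs at $y_i$ lie on one circle, so $y_i$ is a loop of $\mathbb G_A(D)$.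

**Step 6: the case $m=0$.** Then $\ell$ is a loop at $x$ without further crossings, possibly enclosing disjoint pieces of the diagram. Choose $x$ negative. *First, $\varphi_D=0$.* Away from $x$ the loop can be raised above everything and shrunk over the enclosed pieces to a small negative kink. So $G(D)=a^{-1}G(D_0)$, where $D_0$ is $D$ with $\ell$ deleted, which has $c(D)-1$ crossings. The monomials of $G(D_0)$ have $r+s\le c(D)-1$, so those of $G(D)$ have $r+s\le c(D)-2$. *Second, $\Phi_D=0$.* The oriented smoothing at $x$ joins the two rays of $\ell$ to each other. As $x$ is negative, the $A$-smoothing is the other one: each of its arcs joins a ray of $\ell$ to a ray not on $\ell$. Since $\ell$ joins its own two rays, both arcs lie on one circle, and $x$ is a loop of $\mathbb G_A(D)$. $\square$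

**Corollary 5.3.** If $D$ is adequate, the $a$-span of $G(D)$ is at least $|s_A|+|s_B|$. If $D$ is a connected reduced alternating diagram with $c\ge1$ crossings, then $D$ is adequate and the span is at least $c+2$.

Here *reduced* means that no crossing is nugatory, and a crossing $x$ is nugatory if some simple closed curve meets the projection only in $x$, passing through opposite corners there.

*Proof.* If $D$ is adequate, $\varphi_D$ is monic of degree $|s_A|$, so $a^{|s_A|}w^{c(D)-|s_A|}$ occurs in $G(D)$. The mirror image has $\mathbb G_A(\bar D)=\mathbb G_B(D)$ and $G(\bar D)(a,w)=G(D)(a^{-1},w)$, so $a^{-|s_B|}w^{c(D)-|s_B|}$ occurs as well.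

Now let $D$ be connected and alternating. Every edge of the projection has an over-end and an under-end; direct it from over to under. A traveler in $s_A$ going in this direction arrives as under, turns right, and leaves along an over-end, again in the right direction: he follows the boundary of the face on his right. At any corner of a face one ray is an under-end, directed to the crossing, and the other an over-end, directed away. So the face is on the same side of both edges; as the projection is connected, the face lies on the right of all its edges or on the left of all of them. The circles of $s_A$ are the boundaries of the faces of the first kind, and in the same way those of $s_B$ are the boundaries of the faces of the second kind. A loop in one of the graphs would be a face touching a crossing at two opposite corners; a simple closed curve through that face and the crossing shows that the crossing is nugatory. So a reduced $D$ is adequate. The projection has $c$ vertices and $2c$ edges, so by Euler's formula it has $|s_A|+|s_B|=c+2$ faces. $\square$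

## 6. From a thick rope to the cubic lattice

A *lattice link* is a disjoint union of simple closed polygons made of unit edges of $\mathbb Z^3$. We use the textbook fact that an embedded polygon is ambient isotopic to every polygon with sufficiently close vertices.

**Lemma 6.1.** A realization of $L$ of length $\ell$ and thickness $\tau$ yields a lattice link of type $L$ and length $n\le7\cdot10^9\,\ell/\tau$.

*Proof.* Put $R=10^9$ and scale by $2R/\tau$. The thickness is now $2R$, so the open normal disks of radius $R$ are pairwise disjoint, and the length is $\ell'=2\cdot10^9\,\ell/\tau$. Let $\gamma$ be the scaled link.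

**Step 1: curvature.** This makes $\gamma$ nearly straight at unit scale. Suppose $\gamma$ is twice differentiable at $s_0$ with $\kappa=|\gamma''(s_0)|>1/R$. Let $1/\kappa<\rho<R$, $x=\gamma(s_0)+\rho\gamma''(s_0)/\kappa$, and $g(s)=(x-\gamma(s))\cdot\gamma'(s)$. Then $g(s_0)=0$ and $g'(s_0)=-1+\rho\kappa>0$. As $|x-\gamma|^2$ has derivative $-2g$, it has a strict local maximum at $s_0$. Its minimum on that component is attained at some $s_1\ne s_0$, where $g(s_1)=0$ and $|x-\gamma(s_1)|\le\rho<R$. So $x$ lies in the normal disks at $s_0$ and at $s_1$, a contradiction. Hence $|\gamma''|\le1/R$ almost everywhere, and $\gamma'$ is $1/R$-Lipschitz.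

Each component has length at least $\pi R$. Since $\int\gamma'=0$, some $s$ has $\gamma'(s)\cdot\gamma'(0)\le0$, so the angle between these vectors is at least $\pi/2$; it is at most (arc distance)$/R$, and the arc distance is at most half the length.

**Step 2: the tube.** This provides a projection to $\gamma$. Let $D(s)$ be the open normal disk of radius $R$ at $\gamma(s)$. The map from the normal disk bundle over all components to $\mathbb R^3$ is continuous and injective, so by invariance of domain it is a homeomorphism onto an open set $U$. Let $\pi:U\to\gamma$ send $D(s)$ to $\gamma(s)$.

**Step 3: the polygon $Q$.** Divide each component into arcs of equal length $S\in[10^4,2\cdot10^4]$ by points $P_k=\gamma(s_k)$ with tangents $T_k=\gamma'(s_k)$. By Step 1,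
$$|T_{k+1}-T_k|\le2\cdot10^{-5},\qquad|P_{k+1}-P_k-ST|\le\frac{S^2}{2R}\le0.2\quad\text{for }T\in\{T_k,T_{k+1}\}.$$
Let $c_k\in\mathbb Z^3$ be nearest to $P_k$, so $|c_k-P_k|\le\sqrt3/2<0.87$. Choose $i(k)$ with $|T_k\cdot e_{i(k)}|\ge1/\sqrt3$ and let $\sigma_k$ be the sign of $T_k\cdot e_{i(k)}$. Put $a_k^\pm=c_k\pm10\sigma_ke_{i(k)}$ and $J_k=[a_k^-,a_k^+]$. Join $a_k^+$ to $a_{k+1}^-$ by at most three segments with displacements $w_je_j$, $j=1,2,3$ in this order, where $w=a_{k+1}^--a_k^+$. Let $Q$ be the union of all these segments. We have
$$w=ST+r,\qquad|r|\le0.2+2\cdot0.87+20<22,\qquad T\in\{T_k,T_{k+1}\}.$$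

**Step 4: position relative to the normal planes.** We locate $Q$ between consecutive normal planes. Let $T=T_k$ or $T_{k+1}$. If $w_jT_j<0$, then $|w_j|+|ST_j|=|r_j|<22$, so $|T_j|<22\cdot10^{-4}$ and $|w_jT_j|<0.05$. A point $x$ of the connecting path is $a_k^++\sum\lambda_jw_je_j$ with $\lambda_j\in[0,1]$, so
$$(x-P_k)\cdot T_k\ge\frac{10}{\sqrt3}-0.87-0.15>0,$$
and, going backward from $a_{k+1}^-$, likewise $(x-P_{k+1})\cdot T_{k+1}<0$. Along $J_k$ the function $(x-P_k)\cdot T_k$ increases strictly, from a negative value at $a_k^-$ to a positive one at $a_k^+$. Let $y_k$ be its zero, an interior point of $J_k$; all points of $J_k$ are within $11$ of $P_k$. Let $q_k$ be the part of $Q$ from $y_k$ to $y_{k+1}$. On its part in $J_k$, $(x-P_{k+1})\cdot T_{k+1}\le11-(S-0.2)<0$; on its part in $J_{k+1}$, symmetrically, $(x-P_k)\cdot T_k>0$. So all points of $q_k$ satisfy $|x-P_k|\le3\cdot10^4$ (they are within $11+S+22$ of $P_k$), and its interior points satisfy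
$$(x-P_k)\cdot T_k>0>(x-P_{k+1})\cdot T_{k+1}.\tag{6.1}$$

**Step 5: (6.1) pins down the projection.** *If $|x-P_k|\le3\cdot10^4$ and (6.1) holds, then $x\in U$ and $\pi(x)$ lies on the open arc from $P_k$ to $P_{k+1}$, at distance at most $5\cdot10^4$ from $x$.* Indeed $g(s)=(x-\gamma(s))\cdot\gamma'(s)$ is positive at $s_k$ and negative at $s_{k+1}$, so it vanishes at some $s^*$ in between, and $|x-\gamma(s^*)|\le3\cdot10^4+2\cdot10^4<R$. So $x\in D(s^*)$. Also $y_k\in D(s_k)$, so $\pi(y_k)=P_k$. Hence distinct $q_k$ are disjoint except for common endpoints.

**Step 6: $Q$ is a lattice link.** It remains to see that each $q_k$ is embedded. The components of $w$ in directions $i(k)$ and $i(k+1)$ have signs $\sigma_k$ and $\sigma_{k+1}$, because $S/\sqrt3>22$. Let $d=(\operatorname{sgn}w_1,\operatorname{sgn}w_2,\operatorname{sgn}w_3)$. Every edge of $q_k$, including the parts in $J_k$ and $J_{k+1}$, has positive inner product with $d$. So $d\cdot x$ increases along $q_k$.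

**Step 7: $Q$ is isotopic to a polygon of chords.** Since $d\cdot(y_{k+1}-y_k)>0$, the chord $[y_k,y_{k+1}]$ is also $d$-monotone. Parametrize $q_k$ and the chord by the height $d\cdot x$ and interpolate linearly. Each intermediate arc is $d$-monotone, hence embedded. The conditions (6.1) and $|x-P_k|\le3\cdot10^4$ are convex. They hold in the interior of the chord: at $y_k$ we have $(y_k-P_k)\cdot T_k=0$ and $(y_k-P_{k+1})\cdot T_{k+1}<0$, and symmetrically at $y_{k+1}$. So by Step 5 intermediate arcs with different $k$ are disjoint except for common endpoints. This is a family of embedded polygons with continuously moving vertices, so $Q$ is isotopic to the polygon $\mathcal P$ formed by the chords.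

**Step 8: $\mathcal P$ is isotopic to $\gamma$.** We show that $\mathcal P$ is a graph over $\gamma$ and push it to the zero section. Since $|y_{k+1}-y_k-ST_k|\le0.2+22$ and $|\gamma'(s)-T_k|\le2\cdot10^{-5}$ on $[s_k,s_{k+1}]$, we have $(y_{k+1}-y_k)\cdot\gamma'(s)>0$ there. So the chord meets each such $D(s)$ at most once, i.e. $\pi$ is injective on it; by continuity $\pi$ maps it bijectively onto the arc from $P_k$ to $P_{k+1}$. Hence $\mathcal P=\{\gamma(s)+\mathsf v(s)\}$ with a continuous section $\mathsf v$ of the normal bundle, $|\mathsf v|\le5\cdot10^4$. Let $\lambda:[0,\infty)\to[0,1]$ be $1$ on $[0,10^5]$, $0$ on $[R/2,\infty)$ and linear in between; its Lipschitz constant is less than $3\cdot10^{-9}$. For $t\in[0,1]$ the map $y\mapsto y-t\lambda(|y|)\mathsf v(s)$ of the normal plane at $\gamma(s)$ is the identity plus a map with Lipschitz constant at most $3\cdot10^{-9}\cdot5\cdot10^4<1$, hence a homeomorphism of the plane, and it is the identity for $|y|\ge R/2$. Apply these maps in all fibers of $U$ and extend by the identity. We get an ambient isotopy, and at $t=1$ it sends $\gamma(s)+\mathsf v(s)$ to $\gamma(s)$.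

**Step 9: length.** Each arc contributes at most $20+\sqrt3\,|w|\le20+\sqrt3\,(2\cdot10^4+22)<3.5\cdot10^4$ to the length of $Q$, and there are at most $\ell'/10^4$ arcs. So $n\le3.5\,\ell'=7\cdot10^9\,\ell/\tau$. $\square$

## 7. Lattice diagrams sorted by direction

Let $M$ be an oriented lattice link of length $N=N_h+N_v$, with $N_h$ horizontal and $N_v$ vertical edges. We project along the $z$-axis and must separate strands that lie over each other.

**Definition (runs and jogs).** The true runs are the maximal straight horizontal segments, of type $x$ or $y$. If two successive true runs are parallel, they are separated by a vertical segment (otherwise they would form one run or overlap); then insert between them, at the endpoint of the first, a jog, which is a run of the other type of length $0$.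

Now $x$-runs and $y$-runs alternate along each component. True runs of a type occur in both directions if at all, so each component has at least two runs of each type. *Consecutive* means neighboring in this cyclic sequence; an $x$-run and a $y$-run can be neighbors in at most one place. An $x$-run $p$ lies on the line $y=j_p$ and goes from $x=a_p$ to $x=b_p$ at height $h_p$; a $y$-run $q$ lies on $x=i_q$ and goes from $y=c_q$ to $y=d_q$ at height $h_q$. *A lattice vertex lies on at most two runs, and if on two, they are consecutive*: either both edges at the vertex are horizontal and perpendicular, or the vertex is the endpoint of a true run followed by a jog.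

For example, the polygon $(0,0,0),(2,0,0),(2,0,1),(0,0,1)$ has two true $x$-runs, at heights $0$ and $1$, and two $y$-jogs: one on $x=2$ at height $0$ and one on $x=0$ at height $1$.

**Perturbation.** Give every run an offset $o\in(-\frac18,\frac18)$, distinct for distinct $x$-runs and distinct for distinct $y$-runs. Move $p$ to the line $y=j_p+o_p$ and $q$ to $x=i_q+o_q$, keeping heights. Consecutive $p,q$ then meet over the corner $(i_q+o_q,\,j_p+o_p)$, where they are joined by a vertical segment if $h_p\ne h_q$. Call the result $M_o$. In the example the two $x$-runs separate and $M_o$ projects to a thin rectangle.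

**Lemma 7.1.** $M_o$ is a link isotopic to $M$. Its projection is a rectilinear diagram whose crossings are transverse double points of $x$-runs with nonconsecutive $y$-runs, interior to both. Crossing runs have different heights.

*Proof.* All $x$-runs now lie over distinct lines, and so do all $y$-runs. So no other run passes through a corner, distinct corners are distinct points, and an $x$-run meets a consecutive $y$-run only at their corner. This gives the statement on crossings. (Vertical segments project to corners. Replacing each, together with a short end piece of an adjacent run, by a slanted segment gives a strictly regular projection with the same diagram.) If $p$ and $q$ cross, then $i_q$ lies between $a_p$ and $b_p$ inclusive, because these are integers and offsets differ by less than $\frac14$; likewise $j_p$ lies between $c_q$ and $d_q$. If $h_p=h_q$, then $(i_q,j_p,h_p)$ would be a lattice vertex on both runs and they would be consecutive, which crossing runs are not. So the heights differ, and $M_o$ is embedded.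

For the isotopy, all $M_{to}$ with $0<t\le1$ are embedded by the same argument, so they are isotopic to each other. We must pass to $t=0$, where jogs collapse. Consider a jog between true runs $r,r'$, and let $A$ be its corner with $r$, $B$ its other end, and $BC$ the vertical segment, $C$ on $r'$. For small $t$ the triangle $ABC$ lies within $O(t)$ of a vertical segment of $M$, and the only further parts of $M_{to}$ near that segment are the end of $r$ at $A$ and the beginning of $r'$ at $C$. The run $r$ is perpendicular to the plane of the triangle, and $r'$ lies in the horizontal plane through $C$, which meets the triangle only in $C$. So the triangle meets the rest of $M_{to}$ only at $A$ and $C$, and $A\to B\to C$ may be replaced by $A\to C$. Triangles of different jogs are near different vertical segments. After all replacements the vertices converge, as $t\to0$, bijectively to those of the embedded polygon $M$. $\square$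

**Four diagrams.** We now choose offsets so that strands passing close to each other have the same direction. Fix four open intervals in $(-\frac18,\frac18)$ with disjoint closures. True runs of positive direction get offsets in the first interval, those of negative direction in the second. The neighbors of a jog are parallel true runs on the same lattice line, so the direction of the jog is the sign of the difference of their offsets. Then jogs of positive direction get offsets in the third interval, those of negative direction in the fourth. For $s_x,s_y\in\{\pm1\}$ let $D_{s_xs_y}$ be the diagram obtained after multiplying the offsets of all $y$-runs by $s_x$ and those of all $x$-runs by $s_y$. All four are diagrams of $M$. True runs keep their directions, as their lengths are at least $1$. All $y$-jogs reverse direction when $s_y$ changes sign, and all $x$-jogs when $s_x$ does.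

**Lemma 7.2.** Each of the four diagrams has at most $8N$ Seifert circles. The same holds for the subdiagram of any sublink, with $N$ its length.

*Proof.* Over each lattice column $(i,j)$ the products of the intervals give $16$ open rectangular *cells*. All crossings and corners lie in cells. The $x$-runs through one cell belong to one of the four classes (true or jog, with a given direction in $D_{++}$), and the runs of a class keep or reverse their direction together; so in one cell all $x$-runs have one direction $\epsilon e_x$, and likewise all $y$-runs one direction $\epsilon'e_y$. After the oriented smoothing, $\epsilon x+\epsilon'y$ increases strictly along arcs in the cell. So no Seifert circle lies inside a cell. Outside the cells there are only straight segments without crossings or corners, so every Seifert circle enters some cell, and leaves it: it passes through cell boundaries at least twice. We count these boundary points. In a column that it visits, a run passes through at most $4$ cells, with $8$ boundary points. A true run of length $m$ visits $m+1$ columns and a jog visits one, so the number of pairs (run, visited column) is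
$$N_h+\#\{\text{true runs}\}+\#\{\text{jogs}\}\le N_h+N_h+N_v\le2N,$$
as each jog has its own vertical segment. So there are at most $16N/2$ Seifert circles. The argument applies verbatim to sublinks. $\square$

## 8. The averaged writhe

For a sublink $J$ of $M$ let $W_0(J)$ be the average of the writhes of $J$ in the four diagrams. We want a formula without offsets. Let $\operatorname{sgn}_0$ be the sign function with $\operatorname{sgn}_0(0)=0$, and for an $x$-run $p$ and a $y$-run $q$ put
$$F_0=\tfrac12[\operatorname{sgn}_0(i_q-a_p)-\operatorname{sgn}_0(i_q-b_p)],\quad G_0=\tfrac12[\operatorname{sgn}_0(j_p-c_q)-\operatorname{sgn}_0(j_p-d_q)],\quad\eta=\operatorname{sgn}_0(h_p-h_q).$$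
For instance, $F_0=1$ if $a_p<i_q<b_p$, and $F_0=\frac12$ if $a_p=i_q<b_p$: a run that just touches the line of $q$ counts one half.

**Lemma 8.1.** For a component $J$, $W_0(J)=\sum\eta F_0G_0$, summed over the pairs of nonconsecutive true $x$-runs $p$ and $y$-runs $q$ of $J$ with $h_p\ne h_q$. In particular $W_0(J)$ is independent of the offsets, translation invariant, and unchanged when $J$ is reversed.

*Proof.* Let $p,q$ be nonconsecutive, $q^\mp$ the runs before and after $p$, and $p^\mp$ those before and after $q$. In $D_{s_xs_y}$ put
$$F=\tfrac12[\operatorname{sgn}(i_q-a_p+s_x(o_q-o_{q^-}))-\operatorname{sgn}(i_q-b_p+s_x(o_q-o_{q^+}))],$$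
$$G=\tfrac12[\operatorname{sgn}(j_p-c_q+s_y(o_p-o_{p^-}))-\operatorname{sgn}(j_p-d_q+s_y(o_p-o_{p^+}))].$$
All arguments are nonzero, as $q\ne q^\pm$ and $p\ne p^\pm$. Then $F=\pm1$ if $p$ passes the line of $q$ in direction $\pm e_x$, and $F=0$ otherwise; $G$ says the same about $q$ and the line of $p$. So $p$ and $q$ cross if and only if $FG\ne0$, and the sign is $FG$ if $p$ is over and $-FG$ if $q$ is over, since $\det(Fe_x,Ge_y)=FG$. If $h_p\neq h_q$, the signed contribution is $\eta FG$; pairs of equal height never cross.

Now $F$ depends only on $s_x$. A summand with nonzero integer part does not feel the offset, and one with integer part $0$ changes sign with $s_x$; so the average of $F$ over $s_x$ is $F_0$. Similarly $G$ depends only on $s_y$, with average $G_0$. The average of $\eta FG$ over the four diagrams is $\eta F_0G_0$. A jog has $a_p=b_p$ or $c_q=d_q$, hence $F_0=0$ or $G_0=0$, so only true runs remain. Reversing $J$ keeps its true runs, their heights, and which of them are consecutive, and changes the signs of both $F_0$ and $G_0$. $\square$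

## 9. Lattice annuli with few Seifert circles and small writhe

Let $\Lambda$ be a lattice link of type $L$ and length $n$, with oriented components $K_i$ of length $n_i$. Put $u=(1,1,1)$ and
$$A_i=3K_i\cup-(3K_i+u),\qquad A_S=\bigcup_{i\in S}A_i,\qquad f_i=\mathrm{lk}(3K_i,\,3K_i+u).$$

**These are doubles.** We check that the pushed-off curves bound annuli. The map $(x,t)\mapsto x+tu$ is injective on $3\Lambda\times[0,1]$: if $x+tu=x'+t'u$, then $x$ and $x'$ each have two coordinates in $3\mathbb Z$, so in some coordinate both are in $3\mathbb Z$; hence $t-t'\in3\mathbb Z$ and $|t-t'|\le1$, so $t=t'$ and $x=x'$. So $A_S$ is the oriented boundary of disjoint embedded annuli with cores of type $L_S$ (the sublink with index set $S$) and framings $f_i$. It also follows, sliding along $u$, that for $i\ne j$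
$$\mathrm{lk}(3K_i,3K_j+u)=\mathrm{lk}(3K_i+u,3K_j)=\mathrm{lk}(3K_i+u,3K_j+u)=\mathrm{lk}(3K_i,3K_j).$$
For the unit square $K$ in the plane $z=0$, for example, $3K+u$ lies in the plane $z=1$ and $f=0$.

Apply Section 7 to the oriented lattice link $\bigcup_iA_i$, and let $e_S,s_S$ be the writhe and the number of Seifert circles of $A_S$ in the diagram $D_{++}$.

**Proposition 9.1.** For every $S$: $s_S\le48n$ and $|e_S|\le74n$.

*Proof.* $A_S$ has length $6\sum_{i\in S}n_i$, so Lemma 7.2 gives $s_S\le48n$.

**Step 1: reduction to one component.** For $i\ne j$ the crossings between $A_i$ and $A_j$ have total sign $2\,\mathrm{lk}(A_i,A_j)=0$, because the four linking numbers above enter with signs $+,-,-,+$. Hence $e_S=\sum_{i\in S}g_i$, where $g_i$ is the writhe of $A_i$ in $D_{++}$, and it suffices to show $|g_i|\le74n_i$.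

**Step 2: from one diagram to the average.** The four diagrams of $A_i$ represent the same oriented link and have at most $48n_i$ Seifert circles each. By (3.1) their writhes differ pairwise by at most $96n_i$. Since $W_0(A_i)$ is the average of the four and one of them is $g_i$,
$$|g_i-W_0(A_i)|\le\tfrac34\cdot96n_i=72n_i.$$
It remains to show $|W_0(A_i)|\le\frac32n_i$. Write $K=K_i$ and $J=3K$. The crossings between $J$ and $-(J+u)$ have total sign $-2f_i$ in each diagram, and $W_0(-(J+u))=W_0(J)$ by Lemma 8.1. So
$$W_0(A_i)=2W_0(J)-2f_i.\tag{9.1}$$
For $t=\pm1$ let $\mathrm{lk}_t=\mathrm{lk}(J,J+(1,t,1))$, so $f_i=\mathrm{lk}_+$. (The two curves are disjoint: at a common point, some coordinate would be in $3\mathbb Z$ both before and after a shift by $\pm1$.) We compare $\mathrm{lk}_+$ with $\mathrm{lk}_-$, and their sum with $2W_0(J)$. The second shift is there because it makes error terms cancel.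

**Step 3: $|\mathrm{lk}_+-\mathrm{lk}_-|\le n_i$.** Up to sign the difference is the intersection number of $J$ with the map $(\theta,t)\mapsto J(\theta)+(1,t,1)$, $|t|\le1$. Recall that each point of $J$ has two coordinates in $3\mathbb Z$.

- A shifted $y$-edge has $x,z\equiv1$ modulo $3$, so it does not meet $J$.
- A point of a shifted $x$-edge has $z\equiv1$, so on $J$ it can only lie on a $z$-edge, and then $y\in3\mathbb Z$ forces $t=0$. The point is $(3i,3j,3k+1)$, and $J$ has at $V=(3i,3j,3k)$ the edges in directions $-e_x$ and $+e_z$.
- A point of a shifted $z$-edge has $x\equiv1$, so on $J$ it can only lie on an $x$-edge, and again $t=0$. The point is $(3i+1,3j,3k)$, and $J$ has at $V=(3i,3j,3k)$ the edges in directions $-e_z$ and $+e_x$.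

All these intersections are transverse and interior. The curve has only two edges at $V$, so at most one intersection belongs to each of the $n_i$ vertices of $J$ in $3\mathbb Z^3$.

**Step 4: $|\mathrm{lk}_++\mathrm{lk}_--2W_0(J)|\le\frac12n_i$.** We compute $2\,\mathrm{lk}_t$ as the signed number of crossings between $J$ and $J+(1,t,1)$ in a perturbed diagram of this lattice link. Let $p$ be an $x$-run and $q$ a $y$-run of $J$, and $p',q'$ their translates by $(1,t,1)$. The relevant pairs are $(p,q')$ and $(p',q)$. Put
$$\varphi=\tfrac12\bigl([i_q=a_p]-[i_q=b_p]\bigr),\qquad\psi=\tfrac12\bigl([j_p=c_q]-[j_p=d_q]\bigr),$$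
where $[\cdot]$ is $1$ for a true statement and $0$ otherwise. The data of $J$ lie in $3\mathbb Z$, and for $k\in3\mathbb Z$ we have $\operatorname{sgn}(k\pm1)=\operatorname{sgn}_0(k)\pm[k=0]$. So the signed crossing of $(p,q')$ is
$$\operatorname{sgn}(h_p-h_q-1)\,(F_0+\varphi)(G_0-t\psi),$$
and that of $(p',q)$ is
$$\operatorname{sgn}(h_p-h_q+1)\,(F_0-\varphi)(G_0+t\psi).$$
Offsets are irrelevant here, because all coordinate differences that enter are nonzero integers; and jogs contribute $0$, since $F_0=\varphi=0$ or $G_0=\psi=0$ for them. If $h_p\ne h_q$, both height signs equal $\eta$; if $h_p=h_q$, they are $-1$ and $+1$. So the sum of the two is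
$$2\eta(F_0G_0-t\varphi\psi)\ \text{ if }h_p\neq h_q,\qquad2tF_0\psi-2\varphi G_0\ \text{ if }h_p=h_q.$$
Summing over all pairs of true runs gives $2\,\mathrm{lk}_t$. Adding $t=1$ and $t=-1$ removes the terms with $t$:
$$\mathrm{lk}_++\mathrm{lk}_-=2\sum_{h_p\ne h_q}\eta F_0G_0-2\sum_{h_p=h_q}\varphi G_0.\tag{9.2}$$
Compare with Lemma 8.1. In the first sum the nonconsecutive pairs give exactly $2W_0(J)$. In the second sum, $\varphi G_0\ne0$ means that $i_q$ is $a_p$ or $b_p$ and that $j_p$ is between $c_q$ and $d_q$ inclusive, so $p$ and $q$ share a lattice vertex and are consecutive. So the difference $\mathrm{lk}_++\mathrm{lk}_--2W_0(J)$ comes only from consecutive pairs of true runs. For these $|F_0|=|G_0|=|\varphi|=\frac12$, so each contributes at most $2\cdot\frac14=\frac12$. There are at most as many such pairs as true runs of $J=3K$, hence at most $n_i$.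

**Step 5: conclusion.** By (9.1) and Steps 3 and 4,
$$|W_0(A_i)|=|2\,\mathrm{lk}_+-2W_0(J)|\le|\mathrm{lk}_++\mathrm{lk}_--2W_0(J)|+|\mathrm{lk}_+-\mathrm{lk}_-|\le\tfrac32n_i,$$
so $|g_i|\le72n_i+\frac32n_i\le74n_i$. $\square$

## 10. One window for all sublinks, and the linear bounds

*Proof of Theorem 2.2(1) and (2).* That $G(L,f)\in\mathbb F_2[a^{\pm1},w^{\pm1}]$ is Corollary 4.2. Take a realization of $L$ with length $\ell$ and thickness $\tau$, the lattice link $\Lambda$ of Lemma 6.1 with $n\le7\cdot10^9\,\ell/\tau$, and the framing $f$ of Section 9. By (3.2) and Proposition 9.1 all $v$-exponents of $H(A_S)$ lie in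
$$[e_S-s_S,\ e_S+s_S]\subseteq[-122n,\,122n]$$
for every nonempty $S$; for $S=\emptyset$ this is trivial. The window is the same for all $S$, so it also contains the $v$-exponents of the sum $G(L,f)$. As $a=v^{-2}$, all $a$-exponents lie in $[-61n,61n]$, and
$$\mathrm{sp}(L)\le122n\le122\cdot7\cdot10^9\,\frac\ell\tau\le10^{12}\,\frac\ell\tau.$$
Take the infimum over realizations. Part (2) follows from part (1), Corollary 5.3 and the definition of $g_T$. Part (3) was proved in Section 2. $\square$

*Proof of Theorem 2.1.* Let $D$ be an alternating diagram of $L$.

**Step 1: connected pieces.** Corollary 5.3 needs connected diagrams. The connected pieces of the projection of $D$ represent sublinks $L_1,\dots,L_k$, and $L$ is their split union, so $\mathrm{Cr}(L)\le\sum_j\mathrm{Cr}(L_j)$. Each $L_j$ has a connected alternating diagram. Let $D_j$ be one with the fewest crossings, $c_j$.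

**Step 2: $D_j$ is reduced.** Suppose $x$ is a nugatory crossing of $D_j$, and let $C$ be a simple closed curve meeting the projection only in $x$, through opposite corners. Let $E_2$ be the part of the diagram inside $C$ and $E_1$ the part outside. Each side contains one ray of the overstrand and one of the understrand at $x$. So, suitably oriented, a strand passes over $x$ from $E_1$ to $E_2$ and returns under $x$ to $E_1$. Since the projection is connected, a side that has crossings has some on its arc through $x$. By alternation, the arc of $E_1$ then begins (after the passage under $x$) with an overcrossing and ends (before the passage over $x$) with an undercrossing, and the arc of $E_2$ begins with an undercrossing and ends with an overcrossing.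

If one side has no crossings, it is a single arc; delete the kink. The arc of the other side closes up, and as its first and last crossings are of different kinds, the diagram remains alternating; it remains connected. If both sides have crossings, rotate $E_2$ by $\pi$ about an axis in the plane through $x$, in the direction that removes $x$. This exchanges over and under in $E_2$. Now the arc of $E_2$ begins with an overcrossing, after the undercrossing that ends the arc of $E_1$, and it ends with an undercrossing, before the overcrossing that begins the arc of $E_1$. In either case we get a connected alternating diagram of $L_j$ with fewer crossings, contradicting the choice of $D_j$.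

**Step 3: each piece.** If $c_j\ge1$, Corollary 5.3 and Theorem 2.2(1) give
$$\mathrm{Rop}(L_j)\ge10^{-12}(c_j+2)\ge10^{-12}\,\mathrm{Cr}(L_j).$$
If $c_j=0$, then $\mathrm{Cr}(L_j)=0$.

**Step 4: adding up.** In a realization of $L$ with length $\ell$ and thickness $\tau>0$, the sublinks $L_j$ have lengths $\ell_j$ with $\sum_j\ell_j=\ell$ and thicknesses $\tau_j\ge\tau$, because omitting components omits normal disks. Hence
$$\frac\ell\tau\ \ge\ \sum_j\frac{\ell_j}{\tau_j}\ \ge\ \sum_j\mathrm{Rop}(L_j)\ \ge\ 10^{-12}\sum_j\mathrm{Cr}(L_j)\ \ge\ 10^{-12}\,\mathrm{Cr}(L).$$
Take the infimum over realizations. $\square$
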